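\title{Finite nilpotent Mal'cev algebras need not be finitely based}

\begin{abstract}
We show that a finite nilpotent algebra of finite signature in a congruence permutable variety need not have a finite basis for its identities. For any two distinct primes $p,q$ we expand the abelian group $\mathbb Z_{pq}^2$ by two unary operations and obtain a nilpotent algebra of order $p^2q^2$ and class $3$ whose identities do not follow from those in any bounded number of variables; the smallest case has $36$ elements. Class $3$ is the exact threshold: there are such examples in every class $c\ge3$, while every finite algebra of finite signature and class at most $2$ in a congruence permutable variety is finitely based.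
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{algebra} $\mathbf A$ is a nonempty set $A$ with a family of finitary operations, named by the symbols of a \emph{signature}. An \emph{identity} $s\approx t$ is a pair of terms in these symbols; it holds in $\mathbf A$, written $\mathbf A\models s\approx t$, if $s$ and $t$ take the same value under every assignment of elements of $A$ to the variables. The \emph{variety} $\mathcal V(\mathbf A)$ generated by $\mathbf A$ is the class of all algebras of the same signature that satisfy every identity of $\mathbf A$. A set $\Sigma$ of identities of $\mathbf A$ is a \emph{basis} if all identities of $\mathbf A$ are consequences of $\Sigma$, that is, if every algebra satisfying $\Sigma$ lies in $\mathcal V(\mathbf A)$. We call $\mathbf A$, and $\mathcal V(\mathbf A)$, \emph{finitely based} if there is a finite basis. A finite algebra of finite signature is given by finitely many finite tables, and the question is whether its infinitely many identities also admit a finite description.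

We consider this question for algebras that resemble nilpotent groups. A \emph{congruence} of an algebra is an equivalence relation compatible with the operations, and a variety is \emph{congruence permutable} if $\alpha\circ\beta=\beta\circ\alpha$ for all congruences $\alpha,\beta$ of each of its members. By Mal'cev's theorem this holds exactly when there is a ternary term $d$, a \emph{Mal'cev term}, with
\[
d(x,y,y)\approx x\approx d(y,y,x)
\]
in the variety; for groups, $d(x,y,z)=xy^{-1}z$. Congruences have a commutator $[\alpha,\beta]$, recalled in Section~\ref{sec:comm}, which for groups is the commutator of normal subgroups. With $0_A$ the equality relation and $1_A=A\times A$, the lower central series is $\gamma_1=1_A$, $\gamma_{k+1}=[\gamma_k,1_A]$, and $\mathbf A$ is \emph{nilpotent of class $c$} if $c$ is the least number with $\gamma_{c+1}=0_A$.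

A theorem of Freese and Vaughan-Lee says that a finite nilpotent algebra of finite signature that generates a congruence permutable variety is finitely based, provided that it is a direct product of algebras of prime power order. The following problem, posed in \cite[Problem 1.3]{SC}, asks whether this proviso is needed.

\begin{quote}
\emph{Let $\mathbf A$ be a finite nilpotent algebra in a congruence permutable variety of finite signature. Is the variety generated by $\mathbf A$ finitely based?}
\end{quote}

A finite nilpotent group is the direct product of its Sylow subgroups, so for groups the proviso costs nothing. For general algebras it is a real restriction: one extra unary operation on $\mathbb Z_q\times\mathbb Z_p$ can carry information from the prime $q$ to the prime $p$ without destroying nilpotency (Example~\ref{ex:A0}). These simplest mixed algebras have class $2$, and they are finitely based by Theorem~\ref{thm:class2} below. One might therefore guess that the answer is yes. It is no, and the failure occurs as soon as information can pass from $q$ to $p$ and back to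 $q$.

Fix distinct primes $p,q$ and define
\begin{align*}
\varphi&\colon\mathbb Z_q\to\mathbb Z_p, & \varphi(1)&=1, & \varphi(y)&=0\ \text{ for }y\ne1,\\
\delta&\colon\mathbb Z_p\to\mathbb Z_q, & \delta(1)&=1, & \delta(x)&=0\ \text{ for }x\ne1,\\
\chi&\colon\mathbb Z_p\to\mathbb Z_q, & \chi(0)&=0, & \chi(u)&=1\ \text{ for }u\ne0.
\end{align*}

\begin{theorem}\label{thm:main}
Let $p\ne q$ be primes, and let $\mathbf A$ be the algebra of signature $\{+,-,0,f,h\}$ on $A=\mathbb Z_p\times\mathbb Z_q\times\mathbb Z_p\times\mathbb Z_q$ with componentwise $+,-,0$ and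
\[
f(x,y,u,v)=(0,0,\varphi(y),0),\qquad h(x,y,u,v)=(0,0,0,\delta(x)\chi(u)).
\]
Then $\mathbf A$ is nilpotent of class exactly $3$, the variety $\mathcal V(\mathbf A)$ is congruence permutable, and $\mathcal V(\mathbf A)$ has no basis consisting of identities in boundedly many variables. In particular it is not finitely based.
\end{theorem}

The group underlying $\mathbf A$ is $\mathbb Z_{pq}^2$, and the smallest case, $\{p,q\}=\{2,3\}$, has $36$ elements. Thus the hypothesis on the direct decomposition in the theorem of Freese and Vaughan-Lee cannot be dropped.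

\begin{corollary}\label{cor:main}
\textup{(a)} Theorem~\ref{thm:main} remains true if $f$ and $h$ are replaced by the single unary operation $\ell=f+h$.

\textup{(b)} For every $c\ge3$ there is a finite nilpotent algebra of class $c$ and finite signature in a congruence permutable variety that is not finitely based.
\end{corollary}

\begin{theorem}\label{thm:class2}
Every finite algebra of finite signature that generates a congruence permutable variety and is nilpotent of class at most $2$ is finitely based.
\end{theorem}

Theorem~\ref{thm:main} and Corollary~\ref{cor:main} are proved in Section~\ref{sec:counter}, which uses only Section~\ref{sec:comm}. The proof of Theorem~\ref{thm:class2} occupies Sections~\ref{sec:OS}--\ref{sec:basis}; its plan is given at the end of Section~\ref{sec:OS}, after the method has been carried out on the smallest example.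

\section{The commutator}\label{sec:comm}

For tuples $a,b$ of the same length, $a\mathrel\alpha b$ means $a_i\mathrel\alpha b_i$ for all $i$. Let $\alpha,\beta,\zeta$ be congruences of an algebra $\mathbf D$. The \emph{term condition} $C(\alpha,\beta;\zeta)$ says: for every term $t(x,y)$ in two tuples of variables and all tuples $a\mathrel\alpha b$ and $c\mathrel\beta c'$,
\[
t(a,c)\mathrel\zeta t(a,c')\quad\Longrightarrow\quad t(b,c)\mathrel\zeta t(b,c').
\]
So whether a change of arguments along $\beta$ is visible modulo $\zeta$ does not depend on a change of the other arguments along $\alpha$. The congruences $\zeta$ with $C(\alpha,\beta;\zeta)$ include $1_D$ and are closed under intersection; the least one is the \emph{commutator} $[\alpha,\beta]$. In a group, take $t(x,y)=x^{-1}y^{-1}xy$ and $a=c=1$: then $t(1,1)=t(1,c')$, so $1=t(b,1)$ and the group commutator $t(b,c')$ are $[\alpha,\beta]$-related. It is a standard fact that nothing more happens: if $\alpha,\beta$ correspond to normal subgroups $M,M'$, then $[\alpha,\beta]$ corresponds to $[M,M']$. We call $\mathbf D$ \emph{abelian}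 if $[1,1]=0$, and a congruence $\nu$ \emph{central} if $[\nu,1]=0$. The $\alpha$-class of $a$ is written $a/\alpha$.

\begin{lemma}\label{lem:comm}
\textup{(a)} $C(\alpha,\beta;[\alpha,\beta])$ holds, and $C(\alpha,\beta;\zeta)$ implies $[\alpha',\beta']\le\zeta$ for all $\alpha'\le\alpha$, $\beta'\le\beta$. The quotient $\mathbf D/[1,1]$ is abelian.

\textup{(b)} If $\mathbf D$ has a Mal'cev term $d$, then $C(\alpha,\beta;\zeta)$ implies $C(\beta,\alpha;\zeta)$.

\textup{(c)} If $\mathbf D'$ is a subalgebra of $\mathbf D$, then $\gamma_k(\mathbf D')\subseteq\gamma_k(\mathbf D)$. If $\mathbf D=\mathbf D_1\times\mathbf D_2$, then $\gamma_k(\mathbf D)\le\gamma_k(\mathbf D_1)\times\gamma_k(\mathbf D_2)$.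

\textup{(d)} Suppose that $+,-,0$ are operations of $\mathbf D$ that form an abelian group. If
\[
t(a,c)-t(a,c')-t(b,c)+t(b,c')\in0/\zeta
\]
for all terms $t$, all $a\mathrel\alpha b$ and all $c,c'$, then $C(\alpha,1;\zeta)$.
\end{lemma}

\begin{proof}
(a) The first claim is the closure under intersection. The condition $C(\alpha,\beta;\zeta)$ implies $C(\alpha',\beta';\zeta)$, because fewer tuples are tested. Finally, $C(1,1;[1,1])$ in $\mathbf D$ is $C(1,1;0)$ in $\mathbf D/[1,1]$.

(b) Let $a\mathrel\alpha b$, $c\mathrel\beta c'$ and $t(a,c)\mathrel\zeta t(b,c)$; we must show $t(a,c')\mathrel\zeta t(b,c')$. Put $s(x,z)=d\bigl(t(x,z),t(b,z),t(b,c')\bigr)$; the parameters $b,c'$ are allowed, since they can be appended to both $c$ and $c'$. We have $s(b,c)=t(b,c')=s(b,c')$, so $s(a,c)\mathrel\zeta s(a,c')=t(a,c')$. Also $s(a,c)\mathrel\zeta d\bigl(t(b,c),t(b,c),t(b,c')\bigr)=t(b,c')$.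

(c) A term condition in $\mathbf D$ restricts to $\mathbf D'$, and term conditions $C(\alpha_i,1;\zeta_i)$ in $\mathbf D_i$ give $C(\alpha_1\times\alpha_2,1;\zeta_1\times\zeta_2)$ componentwise. Induction on $k$ with (a) gives both claims.

(d) If $t(a,c)-t(a,c')\in0/\zeta$, then $t(b,c)-t(b,c')\in0/\zeta$, because $0/\zeta$ is a subgroup whose cosets are the $\zeta$-classes.
\end{proof}

\begin{example}\label{ex:A0}
Let $\mathbf A_0=(\mathbb Z_q\times\mathbb Z_p;+,-,0,f)$ with $f(y,u)=(0,\varphi(y))$. By induction, every term $t(z_1,\dots,z_k)$ has the form $t(z)=(n\cdot y,\;n\cdot u+G(y))$ for $z_j=(y_j,u_j)$, where $n\in\mathbb Z^k$, $n\cdot y=\sum_jn_jy_j$ and $G\colon\mathbb Z_q^k\to\mathbb Z_p$. Let $\alpha$ be the kernel of $(y,u)\mapsto y$, a congruence. In the alternating sum of Lemma~\ref{lem:comm}(d) the linear parts $n\cdot y$, $n\cdot u$ always cancel, so $[1,1]\le\alpha$; for $a\mathrel\alpha b$ the values of $G$ cancel too, so $[\alpha,1]=0$. The map $\varphi$ is not additive, since the only homomorphism $\mathbb Z_q\to\mathbb Z_p$ is $0$. For $t(z,w)=f(z+w)-f(z)-f(w)$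 we have $t(0,0)=t(0,w)=0$, hence $0=t(b,0)\mathrel{[1,1]}t(b,w)$ for all $b,w$, and some $t(b,w)$ is a nonzero element of $0\times\mathbb Z_p$. As $p$ is prime, $[1,1]=\alpha$, and $\mathbf A_0$ is nilpotent of class $2$. It is not a direct product of algebras of prime power order: the projection onto the factor of order $p$ would have the cosets of $\mathbb Z_q\times0$ as its kernel classes, but $(0,0)$ and $(1,0)$ lie in one coset while $f(0,0)=(0,0)$ and $f(1,0)=(0,1)$ do not.
\end{example}

\section{The counterexample}\label{sec:counter}

Throughout this section $\mathbf A$ is the algebra of Theorem~\ref{thm:main}. To show that identities in few variables do not suffice, we need for every $m$ an algebra $\mathbf C_m$ that satisfies all identities of $\mathbf A$ in fewer than $m$ variables but violates one in $m$ variables. So $\mathbf C_m$ must contain a device that reacts to $m$ independent arguments and to no smaller number. Summation over $P=\mathbb Z_q^m$ in $\mathbb Z_q$ is such a device: it kills every function on $P$ that factors through fewer than $m$ linear forms.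

For $m\ge2$ let $P=\mathbb Z_q^m$, and let $\mathbf C_m$ be the algebra on
\[
C_m=\mathrm{Hom}(P,\mathbb Z_q)\times\mathbb Z_p^{P}\times\mathbb Z_q
\]
with componentwise $+,-,0$ and
\[
f(\lambda,g,v)=(0,\varphi\circ\lambda,0),\qquad h(\lambda,g,v)=\Bigl(0,0,\sum_{a\in P}\chi(g(a))\Bigr).
\]
A pair $(\lambda,g)$ is a family $(\lambda(a),g(a))_{a\in P}$ of elements of the algebra $\mathbf A_0$ of Example~\ref{ex:A0}, and $f$ acts on it pointwise; $h$ counts, modulo $q$, the points where $g$ does not vanish.

\begin{example}\label{ex:small}
Let $p=3$, $q=2$, $m=2$, and consider the term $h\bigl(f(z_1)+f(z_1+z_2)\bigr)$. In $\mathbf A$ it is identically $0$, because the argument of $h$ has $x$-coordinate $0$ and $\delta(0)=0$. In $\mathbf C_2$ put $z_j=(\pi_j,0,0)$ with $\pi_j(a)=a_j$. The argument of $h$ is $(0,g,0)$ with $g(a)=\varphi(a_1)+\varphi(a_1+a_2)\in\mathbb Z_3$: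
\[
\begin{array}{c|cccc}
a&(0,0)&(0,1)&(1,0)&(1,1)\\ \hline
g(a)&0&1&2&1\\
\chi(g(a))&0&1&1&1
\end{array}
\]
The sum of the last row is $1$ in $\mathbb Z_2$, so the term is not $0$ in $\mathbf C_2$. With one variable $z=(\lambda,g,v)$, a sum of terms $f(nz)$ has the value $(0,G\circ\lambda,0)$ for some $G\colon\mathbb Z_2\to\mathbb Z_3$; each value of $\lambda$ is taken an even number of times on $P$, so $h$ of this element is $0$, as it is in $\mathbf A$. The detour through the other prime is what matters: computed modulo $2$ instead of $3$, the sum $\varphi(a_1)+\varphi(a_1+a_2)$ would collapse to the single linear form $a_2$.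
\end{example}

The comparison of $\mathbf A$ with $\mathbf C_m$ rests on a description of term operations that uses the same data in both algebras.

\begin{lemma}\label{lem:nf}
For each term $t(z_1,\dots,z_k)$ there are $n\in\mathbb Z^k$, a map $G\colon\mathbb Z_q^k\to\mathbb Z_p$ and a finite list of triples $(\varepsilon_i,M_i,G_i)$ with $\varepsilon_i\in\mathbb Z$, $M_i\in\mathbb Z^k$, $G_i\colon\mathbb Z_q^k\to\mathbb Z_p$, such that the following holds. For $z_j=(x_j,y_j,u_j,v_j)\in A$,
\[
t(z)=\Bigl(n\cdot x,\;n\cdot y,\;n\cdot u+G(y),\;n\cdot v+\sum_i\varepsilon_i\,\delta(M_i\cdot x)\,\chi\bigl(M_i\cdot u+G_i(y)\bigr)\Bigr),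
\]
and for $z_j=(\lambda_j,g_j,v_j)\in C_m$, with $\lambda(a)=(\lambda_1(a),\dots,\lambda_k(a))$ and $g(a)=(g_1(a),\dots,g_k(a))$,
\[
t(z)=\Bigl(n\cdot\lambda,\;n\cdot g+G\circ\lambda,\;n\cdot v+\sum_i\varepsilon_i\sum_{a\in P}\chi\bigl(M_i\cdot g(a)+G_i(\lambda(a))\bigr)\Bigr).
\]
\end{lemma}

\begin{proof}
Induction on $t$. For $z_j$ take the $j$th unit vector, $G=0$ and the empty list; for $0$ take $n=0$, $G=0$ and the empty list. For $t+t'$ add the vectors and the maps and concatenate the lists; for $-t$ negate $n$, $G$ and the $\varepsilon_i$. If $t$ has data $n,G$, then $f(t)$ has the vector $0$, the map $y\mapsto\varphi(n\cdot y)$ and the empty list, and $h(t)$ has the vector $0$, the map $0$ and the one-element list $(1,n,G)$.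
\end{proof}

\begin{lemma}\label{lem:class3}
$\mathbf A$ is nilpotent of class $3$.
\end{lemma}

\begin{proof}
Let $\alpha$ and $\beta$ be the kernels of $(x,y,u,v)\mapsto(x,y)$ and $(x,y,u,v)\mapsto(x,y,u)$. Both are congruences: values of $f$ and $h$ have $x=y=0$, values of $h$ have $u=0$, and $f$ depends only on $y$. Consider $\Delta=t(a,c)-t(a,c')-t(b,c)+t(b,c')$ and compute it with Lemma~\ref{lem:nf}. The linear parts $n\cdot x,\dots,n\cdot v$ cancel for all $a,b,c,c'$, so $\Delta\in0/\alpha$. If $a\mathrel\alpha b$, then $G$ takes the same value at $(a,c)$ and $(b,c)$, and at $(a,c')$ and $(b,c')$, so $\Delta\in0/\beta$. If $a\mathrel\beta b$, the same holds for the sum in the last coordinate, which depends only on $x,y,u$, so $\Delta=0$. By Lemma~\ref{lem:comm}(d) and (a), $\gamma_2\le\alpha$, $\gamma_3\le\beta$ and $\gamma_4=0$.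

The set $0\times\mathbb Z_q\times\mathbb Z_p\times0$ is a subalgebra on which $h$ is $0$, so it has the term operations of $\mathbf A_0$. By Example~\ref{ex:A0} and Lemma~\ref{lem:comm}(c), $0\mathrel{\gamma_2}b$ for $b=(0,0,1,0)$. Let $c'=(1,0,0,0)$ and $t(z,w)=h(z+w)$. Then $t(0,0)=0=t(0,c')$ because $\chi(0)=0$, while $t(b,0)=0$ and $t(b,c')=(0,0,0,1)$. So $C(\gamma_2,1;0)$ fails and $\gamma_3\ne0$.
\end{proof}

The two formulas of Lemma~\ref{lem:nf} differ in the factor $\delta(M_i\cdot x)$. An identity of $\mathbf A$ says nothing about the summands with $M_i\equiv0\pmod p$, where this factor vanishes. In $\mathbf C_m$ these summands must therefore disappear for a different reason, and that reason is the number of variables.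

\begin{lemma}\label{lem:few}
$\mathbf C_m$ satisfies every identity of $\mathbf A$ in $k\le m-1$ variables.
\end{lemma}

\begin{proof}
Both algebras are expansions of abelian groups, so $s\approx t$ may be replaced by $s-t\approx0$. Let $\mathbf A\models r\approx0$ and take the data of $r$ from Lemma~\ref{lem:nf}. The first two coordinates give $p\mid n_j$ and $q\mid n_j$ for all $j$, and then the third gives $G=0$. In the fourth we group the summands by the residue of $M_i$ modulo $p$. For $M\in\mathbb Z_p^k$ put
\[
\Psi_M(u,y)=\sum_{i\,:\,M_i\equiv M\ (p)}\varepsilon_i\,\chi\bigl(M\cdot u+G_i(y)\bigr)\in\mathbb Z_q .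
\]
Then $\sum_M\delta(M\cdot x)\Psi_M(u,y)=0$ for all $x,u\in\mathbb Z_p^k$, $y\in\mathbb Z_q^k$. Sum this over all $x$. For $M=0$ there is no contribution, since $\delta(0)=0$. For $M\ne0$ the equation $M\cdot x=1$ has $p^{k-1}$ solutions. As $p$ is invertible modulo $q$,
\begin{equation}\label{eq:psi}
\sum_{M\ne0}\Psi_M(u,y)=0\qquad\text{for all }u\in\mathbb Z_p^k,\ y\in\mathbb Z_q^k .
\end{equation}

Now evaluate $r$ in $\mathbf C_m$ at $z_j=(\lambda_j,g_j,v_j)$. The first component is $0$ because $q\mid n_j$, the second because $p\mid n_j$ and $G=0$. In the third, $n\cdot v=0$, and there remains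
\[
\sum_{a\in P}\;\sum_{M\ne0}\Psi_M\bigl(g(a),\lambda(a)\bigr)+\sum_{a\in P}\Phi(\lambda(a)),\qquad \Phi(y)=\sum_{i\,:\,M_i\equiv0\ (p)}\varepsilon_i\,\chi(G_i(y)).
\]
The first sum vanishes by \eqref{eq:psi}, point by point. The map $\lambda\colon\mathbb Z_q^m\to\mathbb Z_q^k$ is linear and $k<m$, so its kernel is nonzero and each nonempty fiber, a coset of the kernel, has cardinality divisible by $q$. Hence the second sum vanishes in $\mathbb Z_q$.
\end{proof}

It remains to generalize the term of Example~\ref{ex:small}. For an integer $c\ge0$, $cz$ abbreviates $z+\dots+z$.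

\begin{lemma}\label{lem:Em}
For $m\ge2$ the identity
\[
(\mathrm E_m)\qquad h\Bigl(\sum_{c_2,\dots,c_m\in\{0,\dots,q-1\}}f(z_1+c_2z_2+\dots+c_mz_m)\Bigr)\approx0
\]
holds in $\mathbf A$ and fails in $\mathbf C_m$.
\end{lemma}

\begin{proof}
In $\mathbf A$ the argument of $h$ has $x$-coordinate $0$, and $\delta(0)=0$. In $\mathbf C_m$ put $z_j=(\pi_j,0,0)$ with $\pi_j(a)=a_j$. The argument of $h$ is $(0,g,0)$, where $g(a)$ is the residue modulo $p$ of the number of $(c_2,\dots,c_m)\in\mathbb Z_q^{m-1}$ with $a_1+c_2a_2+\dots+c_ma_m=1$. If $(a_2,\dots,a_m)\ne0$, this number is $q^{m-2}$. If $(a_2,\dots,a_m)=0$, it is $q^{m-1}$ for $a_1=1$ and $0$ for $a_1\ne1$. Powers of $q$ are nonzero modulo $p$, so $\chi(g(a))=1$ for all but $q-1$ points $a$, and the value of $h$ is $(0,0,q^m-(q-1))=(0,0,1)\ne0$.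
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The term $x-y+z$ is a Mal'cev term, and the class is $3$ by Lemma~\ref{lem:class3}. Let $\Sigma$ be a set of identities of $\mathbf A$, each in at most $k$ variables, and let $m=\max(k+1,2)$. By Lemma~\ref{lem:few}, $\mathbf C_m$ satisfies $\Sigma$; by Lemma~\ref{lem:Em}, it violates an identity of $\mathbf A$. So $\Sigma$ is not a basis.
\end{proof}

\begin{remark}
The coordinate $x$ has no counterpart in $\mathbf C_m$; it is a switch that turns $h$ on for generic arguments and off for sums of values of $f$. Both positions are needed. If $\delta(x)$ is replaced by the constant $1$, an identity $r\approx0$ of the modified algebra gives $\sum_M\Psi_M(u,y)=0$ with $M=0$ included, and then $\mathbf C_m$ satisfies all its identities. If $\delta(x)$ is replaced by $0$, the one-variable identity $h(z)\approx0$ holds in the modified algebra and fails in $\mathbf C_m$ at $(0,g,0)$ with $g$ supported at one point.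
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(a) Put $\ell=f+h$ in $\mathbf A$ and in $\mathbf C_m$, and choose an integer $a>0$ with $a\equiv1\pmod p$, $a\equiv0\pmod q$. In both algebras $pf=0$ and $qh=0$, so $f=a\ell$ and $h=\ell-a\ell$. Hence $(A;+,-,0,\ell)$ has the same term operations as $\mathbf A$, and therefore the same congruences, commutator and Mal'cev term. Identities translate in both directions without changing the variables, by the same rules in $\mathbf A$ and in $\mathbf C_m$. So Lemmas~\ref{lem:few} and~\ref{lem:Em} hold in the new signature, and the proof of Theorem~\ref{thm:main} applies.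

(b) Let $\mathbf G$ be a finite group of prime power order and class $c$, for instance the dihedral group of order $2^{c+1}$, whose lower central series continues with the subgroups generated by $\varrho^2,\varrho^4,\dots,\varrho^{2^c}=1$ for a rotation $\varrho$ of order $2^c$. Interpret $+,-,0$ as product, inverse and identity element, and let $f,h$ be constant with value $0$. The term operations of $\mathbf G$ are those of the group, so $\mathbf G$ has class $c$. The term $(x+(-y))+z$ is a Mal'cev term for $\mathbf A\times\mathbf G$. By Lemma~\ref{lem:comm}(c), $\mathbf A\times\mathbf G$ has class at most $\max(3,c)=c$, and at least $c$ because $\{0\}\times G$ is a subalgebra isomorphic to $\mathbf G$ (in $\mathbf A$, $f(0)=h(0)=0$). Identities of $\mathbf A\times\mathbf G$ hold in its homomorphic image $\mathbf A$, so those in fewer than $m$ variables hold in $\mathbf C_m$. The identity $(\mathrm E_m)$, with any fixed order and bracketing of the sums, holds in $\mathbf A$ and in $\mathbf G$, hence in $\mathbf A\times\mathbf G$, and fails in $\mathbf C_m$.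
\end{proof}

\section{Class two: the model case and ordered surjections}\label{sec:OS}

We turn to Theorem~\ref{thm:class2} and begin with the algebra $\mathbf A_0$ of Example~\ref{ex:A0}. It satisfies the finite set $\Sigma'$ consisting of the laws of abelian groups and
\[
pq\,x\approx0,\qquad pf(x)\approx0,\qquad f(x+qy)\approx f(x),\qquad f(x+f(y))\approx f(x).
\]
Modulo $\Sigma'$, nested occurrences of $f$ can be deleted (note $-f(y)\approx(p-1)f(y)$), and the coefficients inside $f$ matter only modulo $q$. So every term in $x_1,\dots,x_m$ reduces to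
\[
n\cdot x+\sum_{\sigma\in\mathbb Z_q^m}c_\sigma\,f(\sigma\cdot x),\qquad n\in\mathbb Z_{pq}^m,\quad c_\sigma\in\mathbb Z_p .
\]
This term vanishes in $\mathbf A_0$ exactly when $n=0$ and $\sum_\sigma c_\sigma\varphi(\sigma\cdot y)=0$ for all $y\in\mathbb Z_q^m$. Thus the identities not yet accounted for form a subgroup $X(m)$ of the free $\mathbb Z_p$-module on the \emph{strings} $\sigma$ of length $m$ over the fixed finite alphabet $\mathbb Z_q$. We must derive all $X(m)$ from finitely many of their elements. Renaming variables and adding dummy ones only pads strings with zeros and never produces the string $(1,\dots,1)$ from a shorter one. The substitutions that help replace variables by sums: for a surjection $\pi$ from $[m']=\{1,\dots,m'\}$ onto $[m]$, the substitution $x_i\mapsto\sum_{\pi(j)=i}x_j$ turns $f(\sigma\cdot x)$ into $f((\sigma\circ\pi)\cdot x)$, and it maps $X(m)$ into $X(m')$. The next lemma shows that these substitutions suffice. We use only those $\pi$ that respect the lexicographic order of strings, so that leading terms can be followed.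

An \emph{ordered surjection} is a surjection $\pi\colon[m']\to[m]$, $m\ge1$, with
\[
\min\pi^{-1}(1)<\min\pi^{-1}(2)<\dots<\min\pi^{-1}(m).
\]
Suppose that abelian groups $Z(m)$, $m\ge1$, are given, together with a homomorphism $\pi^*\colon Z(m)\to Z(m')$ for each ordered surjection $\pi\colon[m']\to[m]$. A \emph{system} in $Z$ is a family of subgroups $X(m)\le Z(m)$ with $\pi^*X(m)\subseteq X(m')$ for all $\pi$. It is \emph{generated} by elements $\xi_1,\dots,\xi_r$, each lying in some $X(m)$, if every system containing these elements contains $X$.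

\begin{lemma}\label{lem:OS}
Let $e\ge2$ be an integer and $H,L$ finite sets. Let $Z(m)=\mathbb Z_e[H\times L^m]$ be the free $\mathbb Z_e$-module on $H\times L^m$, with $\pi^*(\eta,\sigma)=(\eta,\sigma\circ\pi)$. Then every system in $Z$ is generated by finitely many elements.
\end{lemma}

This is a form of the noetherianity of $\mathbf{FS}^{\mathrm{op}}$-modules of Sam and Snowden \cite{SS}; we give a direct proof. It uses Higman's lemma in the following form: every infinite sequence of finite strings over a finite alphabet has an infinite subsequence in which each string can be obtained from the next one by deleting letters.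

\begin{proof}
Call the elements of $\bigcup_mH\times L^m$ \emph{monomials}, and write $\mu\le\mu'$ if $\mu'=\pi^*\mu$ for an ordered surjection $\pi$.

\emph{Step 1: in every infinite sequence of monomials there are an earlier $\mu$ and a later $\mu'$ with $\mu\le\mu'$.} Every nonempty string can be written as $\sigma=a_1W_1a_2W_2\cdots a_rW_r$, where $a_1,\dots,a_r$ are its distinct letters in the order of first occurrence and $W_i$ is a string over $\{a_1,\dots,a_i\}$. There are finitely many possibilities for $(\eta;a_1,\dots,a_r)$, so we may assume that these data are constant along the sequence. Applying Higman's lemma $r$ times, we find an earlier $(\eta,\sigma)$ and a later $(\eta,\sigma')$ such that each $W_i$ is obtained from $W_i'$ by deleting letters. Let $m,m'$ be the lengths. We get an increasing map $\iota\colon[m]\to[m']$ with $\sigma'\circ\iota=\sigma$ that sends the position $i_l$ of the first $a_l$ in $\sigma$ to the position of the first $a_l$ in $\sigma'$. Define $\pi(\iota(i))=i$. A position $j$ outside the image of $\iota$ carries some letter $a_l$, and $j>\iota(i_l)$;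 put $\pi(j)=i_l$. Then $\sigma\circ\pi=\sigma'$ and $\min\pi^{-1}(i)=\iota(i)$ for all $i$, so $\pi$ is an ordered surjection.

\emph{Step 2: $\pi^*$ preserves leading terms.} Fix linear orders on $H$ and $L$ and order $H\times L^m$ lexicographically. Let $\sigma\prec\sigma'$ in $L^m$ first differ at position $i$, and let $j_0=\min\pi^{-1}(i)$. For $j<j_0$ we have $\min\pi^{-1}(\pi(j))\le j<\min\pi^{-1}(i)$, hence $\pi(j)<i$. So $\sigma\circ\pi$ and $\sigma'\circ\pi$ agree before $j_0$ and differ at $j_0$ as $\sigma,\sigma'$ do at $i$; that is, $\sigma\circ\pi\prec\sigma'\circ\pi$. Thus $\pi^*$ is strictly increasing on monomials, and if $\xi\ne0$ has leading term $c\mu$ (largest monomial $\mu$, with its coefficient $c$), then $\pi^*\xi$ has leading term $c\,\pi^*\mu$.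

\emph{Step 3: generation.} Let $X$ be a system. For $0\ne c\in\mathbb Z_e$ let $\mathcal L_c$ be the set of monomials $\mu$ such that $c\mu$ is the leading term of an element of $X$. There is a finite subset of $\mathcal L_c$ such that every element of $\mathcal L_c$ is $\ge$ one of its members; otherwise we could choose $\mu_1,\mu_2,\dots\in\mathcal L_c$ with $\mu_j\not\ge\mu_i$ for all $i<j$, against Step~1. For each $c$ and each $\mu_0$ in this finite subset choose an element of $X$ with leading term $c\mu_0$. Let $X'$ be any system containing the chosen elements. If $0\ne\xi\in X(m)$ has leading term $c\mu$, then $\mu=\pi^*\mu_0$ for a chosen $\xi_0$ with leading term $c\mu_0$, and $\xi-\pi^*\xi_0\in X(m)$ is $0$ or has a smaller leading monomial by Step~2. Induction along the finite chain $H\times L^m$ gives $\xi\in X'(m)$.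
\end{proof}

For $\mathbf A_0$, take $e=p$, $|H|=1$, $L=\mathbb Z_q$: the set $\Sigma'$ together with finitely many generators of $X$ is a basis. For $q=2$ the generators can be written down. There $\varphi(\sigma\cdot y)=\frac12\bigl(1-(-1)^{\sigma\cdot y}\bigr)$, and the characters $y\mapsto(-1)^{\sigma\cdot y}$ of $\mathbb Z_2^m$ are linearly independent over $\mathbb Z_p$. So $X(m)$ is spanned by the string $(0,\dots,0)$, and the one missing identity is $f(0)\approx0$.

In general there is neither a group operation nor a zero, and the proof has to supply them. A base point and the Mal'cev term give an addition that behaves well on a central congruence class and on the abelian quotient (Section~\ref{sec:central}). Finitely many identities force this behavior on a variety $\mathcal V_0\supseteq\mathcal V(\mathbf A)$; they replace $\Sigma'$ (Section~\ref{sec:V0}). In the free algebras of $\mathcal V_0$, the central part is spanned by finitely many fixed terms applied to linear expressions with coefficients in a finite ring; these replace the terms $f(\sigma\cdot x)$ (Section~\ref{sec:free}).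 Lemma~\ref{lem:OS} then yields the basis (Section~\ref{sec:basis}).

\section{Arithmetic of a central congruence}\label{sec:central}

Let $\mathbf D$ be an algebra of signature $\tau$ with a Mal'cev term $d$ and a central congruence $\nu$. By Lemma~\ref{lem:comm}(a) and (b), $C(1,\nu;0)$ holds: for all terms $t$, tuples $a\mathrel\nu b$ and arbitrary tuples $c,c'$,
\begin{equation}\label{eq:TC}
t(a,c)=t(b,c)\quad\Longrightarrow\quad t(a,c')=t(b,c').
\end{equation}
In an abelian group every term operation commutes with $x-y+z$. The following is what survives of this.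

\begin{lemma}\label{lem:commute}
If $t$ is an $n$-ary term, $a\mathrel\nu b$ and $c\in D^n$, then
\[
t\bigl(d(a_1,b_1,c_1),\dots,d(a_n,b_n,c_n)\bigr)=d\bigl(t(a),t(b),t(c)\bigr).
\]
\end{lemma}

\begin{proof}
Let $q_1(x,y,z)$ and $q_2(x,y,z)$ be the two sides as terms and $r=d(q_1,q_2,t(y))$. Both $q_1$ and $q_2$ take the value $t(a)$ at $(a,b,b)$, the value $t(b)$ at $(b,b,b)$ and the value $t(c)$ at $(b,b,c)$, so $r$ is $t(b)$ at these three places. From $r(a,b,b)=r(b,b,b)$ and \eqref{eq:TC} we get $r(a,b,c)=r(b,b,c)=t(b)$. With $g=q_1(a,b,c)$ and $g'=q_2(a,b,c)$ this reads $d(g,g',t(b))=d(g',g',t(b))$. Both $g$ and $g'$ are $\nu$-related to $t(c)$, so $g\mathrel\nu g'$, and \eqref{eq:TC} gives $d(g,g',g')=d(g',g',g')$, that is, $g=g'$.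
\end{proof}

Fix a \emph{base point} $0\in D$. Put $a+b=d(a,0,b)$, and for $f\in\tau$ of arity $n$ and $1\le i\le n$ put
\[
f_i(x)=d\bigl(f(0,\dots,x,\dots,0),\,f(0,\dots,0),\,0\bigr)\qquad(x\text{ in position }i).
\]
The Mal'cev laws alone give $a+0=0+a=a$ and $f_i(0)=0$.

\begin{lemma}\label{lem:arith}
For $u\in0/\nu$ and arbitrary $a,b,c,c',a_j\in D$:
\begin{enumerate}
\item[(1)] $a+u=u+a$;
\item[(2)] $(a+b)+u=a+(b+u)$ and $(a+u)+b=(a+b)+u$;
\item[(3)] $d(b,c,c')=d(b,c,0)+c'$ if $b\mathrel\nu c$;
\item[(4)] $f(a_1,\dots,a_i+u,\dots,a_n)=f(a_1,\dots,a_n)+f_i(u)$;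
\item[(5)] $d(a+u,a,0)=u$.
\end{enumerate}
Moreover, $0/\nu$ is an abelian group under $+$, and each $f_i$ restricts to an endomorphism of it.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:commute} to $t=d$ with three triples $(a_j,b_j,c_j)$, $a_j\mathrel\nu b_j$:
\[
\begin{array}{ccc|c}
\multicolumn{3}{c|}{\text{triples}}&\text{equation}\\ \hline
(0,0,a)&(0,0,0)&(u,0,0)&a+u=u+a\\
(0,0,a)&(0,0,0)&(u,0,b)&a+(u+b)=u+(a+b)\\
(u,0,a)&(0,0,0)&(0,0,b)&(u+a)+b=u+(a+b)\\
(b,c,0)&(0,0,0)&(0,0,c')&d(b,c,0)+c'=d(b,c,c')\\
(u,0,a)&(0,0,a)&(0,0,0)&d(u+a,a,0)=u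
\end{array}
\]
The first row is (1), the fourth is (3), and rows two, three and five give (2) and (5) after commuting $u$ by (1). For (4), apply Lemma~\ref{lem:commute} to $f$ with the triples $(0,0,a_j)$ for $j\ne i$ and $(u,0,a_i)$. This gives
\[
f(\dots,u+a_i,\dots)=d\bigl(f(0,\dots,u,\dots,0),f(0,\dots,0),f(a)\bigr),
\]
which is $f_i(u)+f(a)$ by (3). As $f_i(u)\mathrel\nu f_i(0)=0$, (1) yields (4).

The class $0/\nu$ is closed under $+$, which is commutative and associative on it by (1), (2); by (3), $d(0,u,0)+u=d(0,u,u)=0$. Let $y=f(0,\dots,0)$. By (4) and (2), $f(0,\dots,u+u',\dots,0)$ equals both $y+f_i(u+u')$ and $y+(f_i(u)+f_i(u'))$, and (5) allows us to cancel $y$.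
\end{proof}

\section{A finitely based variety containing the algebra}\label{sec:V0}

From now on $\mathbf A$ is a finite algebra of finite signature $\tau$, nilpotent of class at most $2$, and $d$ is a Mal'cev term for $\mathcal V(\mathbf A)$. A one-element algebra has the basis $x\approx y$, so let $|A|>1$. Put $\nu=[1,1]$ and $\mathbf B=\mathbf A/\nu$. Then $\nu$ is central in $\mathbf A$, and $1_B$ is central in the abelian algebra $\mathbf B$. Lemma~\ref{lem:arith} applies to both, for every base point. In particular $B$ is an abelian group for each base point $0$, and (4) gives $f(x_1,\dots,x_n)=\sum_if_i(x_i)+f(0,\dots,0)$ in $\mathbf B$.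

The difficulty is that identities cannot mention $\nu$. We get around this as follows. Choose finitely many identities $s\approx t$ that describe the affine structure of $\mathbf B$. In $\mathbf A$ the \emph{defects} $d(s,t,0)$ take values in $0/\nu$. We postulate the rules of Lemma~\ref{lem:arith} for these defects, and in any model we define the congruence from them. To keep the list finite, we first bound the action of the $f_i$; this is where the finiteness of $\mathbf A$ is used.

Let $S$ be the free unital ring on the symbols $f_i$ ($f\in\tau$, $1\le i\le$ arity of $f$), which we call the \emph{generators}. An $S$-module is an abelian group with an arbitrary endomorphism for each generator. Let $\mathfrak M$ be the direct sum, over all $o\in A$, of the group $o/\nu$ with base point $o$ and the group $B$ with base point $o/\nu$. It is a finite nonzero $S$-module; let $e\ge2$ be its exponent. The image of $S$ in $\mathrm{End}(\mathfrak M)$ is finite, so there is a finite set $\Lambda\ni1$ of monomials of $S$ whose images generate it additively. For each generator $g$ and $\mu\in\Lambda$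 choose integers $0\le n^{g,\mu}_{\mu'}<e$ such that
\[
r_{g,\mu}=g\mu-\sum_{\mu'\in\Lambda}n^{g,\mu}_{\mu'}\,\mu'
\]
annihilates $\mathfrak M$.

In terms, the base point is a variable: $0$ stands for $x_0$, so that $a+b$ and $f_i(x)$ become terms involving $x_0$. Sums are bracketed to the left, the empty sum is $0$, $nt$ is the sum of $n$ copies of $t$, sums over $\Lambda$ are taken in a fixed order, and for a monomial $\mu=g_1\cdots g_r$ we write $\mu(x)$ for the term $g_1(\cdots g_r(x))$. Let $\Gamma$ be the finite set of the following pairs of terms: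
\begin{itemize}
\item[(G1)] $\bigl((x+y)+z,\;x+(y+z)\bigr)$, \ $(x+y,\;y+x)$, \ $(ex,\;0)$;
\item[(G2)] $\bigl(f(x_1,\dots,x_n),\;f_1(x_1)+\dots+f_n(x_n)+f(0,\dots,0)\bigr)$ and $\bigl(g(x+y),\;g(x)+g(y)\bigr)$ for $f\in\tau$ and generators $g$;
\item[(G3)] $\bigl(g(\mu(x)),\;\sum_{\mu'}n^{g,\mu}_{\mu'}\mu'(x)\bigr)$ for generators $g$ and $\mu\in\Lambda$.
\end{itemize}
Each pair is an identity of $\mathbf B$. Put $\Omega=\{\mu(d(s,t,0)):\mu\in\Lambda,\ (s,t)\in\Gamma\}$; since $1\in\Lambda$, the defects $d(s,t,0)$ belong to $\Omega$. Let $\Sigma_0$ be the following finite set of identities, where $\omega\in\Omega$, $f\in\tau$, $g$ is a generator, $\mu\in\Lambda$, $(s,t)\in\Gamma$, and $a,b,a_j$ are new variables: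
\begin{itemize}
\item[(S1)] $d(x,y,y)\approx x\approx d(y,y,x)$;
\item[(S2)] $(a+b)+\omega\approx a+(b+\omega)$, \ $(a+\omega)+b\approx(a+b)+\omega$, \ $a+\omega\approx\omega+a$;
\item[(S3)] $e\omega\approx0$;
\item[(S4)] $f(a_1,\dots,a_i+\omega,\dots,a_n)\approx f(a_1,\dots,a_n)+f_i(\omega)$;
\item[(S5)] $g(\mu(\omega))\approx\sum_{\mu'}n^{g,\mu}_{\mu'}\mu'(\omega)$;
\item[(S6)] $s\approx t+d(s,t,0)$.
\end{itemize}
Let $\mathcal V_0$ be the variety defined by $\Sigma_0$.

\begin{lemma}\label{lem:AinV0}
$\mathbf A\in\mathcal V_0$.
\end{lemma}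

\begin{proof}
Fix values of the variables and take the value of $x_0$ as base point. For $(s,t)\in\Gamma$ we have $s\mathrel\nu t$, so $d(s,t,0)\mathrel\nu d(t,t,0)=0$, and all $\omega\in\Omega$ take values in $0/\nu$. Then (S2) and (S4) are instances of Lemma~\ref{lem:arith}(1), (2), (4); (S3) and (S5) hold because $e$ and $r_{g,\mu}$ annihilate $\mathfrak M$; and $s=d(s,t,t)=d(s,t,0)+t=t+d(s,t,0)$ by (3) and (1).
\end{proof}

A \emph{pointed algebra} is an algebra $\mathbf D\in\mathcal V_0$ with a base point $0\in D$. Let $U_D$ be the set of all values of the terms $\omega\in\Omega$ with $x_0$ interpreted as $0$, let $N_D$ be the set of all finite left-bracketed sums of elements of $U_D$ (including the empty sum $0$), and write $a\mathrel{\nu_D}b$ if $b\in a+N_D$. These objects depend on the base point.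

\begin{lemma}\label{lem:struct}
Let $\mathbf D$ be a pointed algebra, $N=N_D$, $a,b,a_i\in D$ and $n,n',n_i\in N$.
\begin{enumerate}
\item[(a)] $(a+b)+n=a+(b+n)$, $(a+n)+b=(a+b)+n$, $a+n=n+a$, and $N$ is an abelian group with $eN=0$.
\item[(b)] $d(a+n,a,0)=n$; in particular $a+n=a+n'$ implies $n=n'$.
\item[(c)] Each $f_i$ restricts to an endomorphism of $N$, and $f(a_1+n_1,\dots,a_k+n_k)=f(a_1,\dots,a_k)+\sum_if_i(n_i)$.
\item[(d)] $\nu_D$ is a congruence with $0/\nu_D=N$. If $a\mathrel{\nu_D}b$, then $d(a,b,0)\in N$ and $a=b+d(a,b,0)$.
\item[(e)] $K_D=D/\nu_D$ is an abelian group under $+$, the $f_i$ are additive on it, and $f(x_1,\dots,x_k)=\sum_if_i(x_i)+f(0,\dots,0)$ in $K_D$.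
\item[(f)] The $S$-modules $N_D$ and $K_D$ are annihilated by $e$ and by all $r_{g,\mu}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on the number of summands of $n$. For $n=0$ use $a+0=0+a=a$. For $n=n'+u$ with $u\in U_D$, (S2) and the induction hypothesis give
\begin{align*}
(a+b)+n&=((a+b)+n')+u=(a+(b+n'))+u=a+((b+n')+u)=a+(b+n),\\
(a+n)+b&=((a+n')+u)+b=((a+n')+b)+u=((a+b)+n')+u=(a+b)+n,\\
a+n&=(a+n')+u=(n'+a)+u=(n'+u)+a=n+a.
\end{align*}
By the first law the sum of two elements of $N$ is the left-bracketed sum over the concatenated lists of summands, so $N$ is a commutative monoid generated by $U_D$. By (S3), $eN=0$, and $N$ is a group.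

(b), (c) If $u\in U_D$ is a value of $\mu(d(s,t,0))$, then (S5), applied to the defect $d(s,t,0)\in\Omega$, writes $f_i(u)$ as a sum of elements of $U_D$; so $f_i(u)\in N$. For $n=u_1+\dots+u_r$ with $u_l\in U_D$, repeated use of (a) and (S4) gives
\begin{equation}\label{eq:shift}
f(a_1,\dots,a_i+n,\dots,a_k)=f(a_1,\dots,a_k)+\bigl(f_i(u_1)+\dots+f_i(u_r)\bigr),
\end{equation}
where the added element of $N$ does not depend on $a_1,\dots,a_k$. By induction on terms, for every term $t$ and tuple $(n_1,\dots,n_k)$ there is $\hat n\in N$ with $t(a_1+n_1,\dots,a_k+n_k)=t(a_1,\dots,a_k)+\hat n$ for all $a_1,\dots,a_k$. For $t=d$ and the tuple $(n,0,0)$, evaluation at $(0,0,0)$ gives $n=d(n,0,0)=0+\hat n$. Hence $d(a+n,a,0)=d(a,a,0)+n=n$, which is (b). Taking all $a_j=0$ in \eqref{eq:shift} and using (b) in the definition of $f_i(n)$, we get $f_i(n)=f_i(u_1)+\dots+f_i(u_r)$. So $f_i$ is additive on $N$, and \eqref{eq:shift}, applied in each argument, gives (c).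

(d) By (a), $(a+n)+n'=a+(n+n')$, so the group $N$ acts on $D$ and $\nu_D$ is the orbit equivalence; it is compatible with the operations by (c). If $a=b+n$, then $d(a,b,0)=n$ by (b).

(e), (f) By (S6), $s\mathrel{\nu_D}t$ for $(s,t)\in\Gamma$ whenever $x_0$ has the value $0$. So (G1) makes $K_D$ an abelian group with $eK_D=0$, (G2) gives the rest of (e), and (G3) says $r_{g,\mu}K_D=0$. On $N$, the element $r_{g,\mu}$ acts additively and kills the generating set $U_D$ by (S5).
\end{proof}

Let $\mathfrak a$ be the ideal of all elements of $S$ that annihilate $N_D$ and $K_D$ for all pointed algebras $\mathbf D$, and let $R=S/\mathfrak a$. All $N_D$ and $K_D$ are $R$-modules, and an element of $R$ is determined by its action on them. We write $g$, $\mu$ also for images in $R$.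

\begin{lemma}\label{lem:R}
$R$ is a finite ring with $eR=0$ and $1\ne0$, additively generated by $\Lambda$. A homomorphism $\mathbf D\to\mathbf D'$ of pointed algebras that preserves base points maps $N_D$ into $N_{D'}$ and induces $R$-linear maps $N_D\to N_{D'}$ and $K_D\to K_{D'}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:struct}(f), $e$ and all $r_{g,\mu}$ lie in $\mathfrak a$. So the additive span of $\Lambda$ in $R$ contains $1$ and is closed under left multiplication by generators; it is therefore $R$, and $|R|\le e^{|\Lambda|}$. Since $\mathbf A\in\mathcal V_0$ has more than one element, $N_A$ or $K_A$ is nonzero, so $1\notin\mathfrak a$. The homomorphism maps $U_D$ into $U_{D'}$ and commutes with $+$ and the $f_i$, which are terms in the base point.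
\end{proof}

\section{The free algebras of $\mathcal V_0$}\label{sec:free}

Let $F(m)$ be the free algebra of $\mathcal V_0$ on $x_0,\dots,x_m$, with base point $0=x_0$. Its elements are the terms in $x_0,\dots,x_m$ modulo the identities of $\mathcal V_0$. Put $N(m)=N_{F(m)}$ and $K(m)=K_{F(m)}$. For $t\in F(m)$, a pointed algebra $\mathbf D$ and $a\in D^m$, let $t(a)$ be the image of $t$ under the homomorphism $x_0\mapsto0$, $x_i\mapsto a_i$. By Lemma~\ref{lem:R}, $t\in N(m)$ implies $t(a)\in N_D$.

\subsection*{Linear parts}
In the model case, $f(x+f(y))\approx f(x)$ allowed us to forget the central part of an argument of $f$. To obtain the same here, we measure how a term reacts to a change of an argument by an element of $N_D$. For a term $t$ in $x_0,\dots,x_m$ and $1\le i\le m$ define the \emph{linear part} $\partial_it\in R$ by $\partial_ix_i=1$, $\partial_ix_j=0$ for $j\ne i$ (including $j=0$), and $\partial_if(t^1,\dots,t^k)=\sum_lf_l\,\partial_it^l$.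

\begin{lemma}\label{lem:partial}
\begin{enumerate}
\item[(a)] For every pointed algebra $\mathbf D$, $a\in D^m$ and $n\in N_D^m$,
\[
t(a+n)=t(a)+\sum_i\partial_it\cdot n_i,\qquad t(a)=t(0,\dots,0)+\sum_i\partial_it\cdot a_i\ \text{ in }K_D .
\]
\item[(b)] $\partial_it$ depends only on the element of $F(m)$ represented by $t$.
\item[(c)] For $t\in F(k)$ and $t^1,\dots,t^k\in F(m)$, \ $\partial_j\bigl(t(t^1,\dots,t^k)\bigr)=\sum_i\partial_it\;\partial_jt^i$.
\item[(d)] $\partial_jd(a,b,c)=\partial_ja-\partial_jb+\partial_jc$, \ $\partial_j(a+b)=\partial_ja+\partial_jb$ and $\partial_jg(a)=g\,\partial_ja$ for $a,b,c\in F(m)$ and generators $g$. In $K_D$, $d(x,y,z)=x-y+z$.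
\item[(e)] $\partial_jn=0$ for all $n\in N(m)$ and all $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $t$. For $f(t^1,\dots,t^k)$ the first formula follows from Lemma~\ref{lem:struct}(c). For the second, Lemma~\ref{lem:struct}(e) gives in $K_D$
\[
f(t^1(a),\dots,t^k(a))=f(0,\dots,0)+\sum_lf_l\,t^l(0,\dots,0)+\sum_l\sum_if_l\,\partial_it^l\cdot a_i,
\]
and the first two summands add up to $f(t^1(0,\dots,0),\dots,t^k(0,\dots,0))$.

(b) If $t,t'$ represent the same element, apply (a) to tuples $n$, respectively $a$, with one nonzero entry and cancel, using Lemma~\ref{lem:struct}(b) in the first case. Then $\partial_it-\partial_it'$ annihilates all $N_D$ and $K_D$, so it is $0$.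

(c) Induction on a term representing $t$, directly from the definition.

(d) Let $\rho_1,\rho_2,\rho_3$ be the linear parts of $d(x_1,x_2,x_3)$. By (b) and (c), $d(x_1,0,0)=x_1=d(0,0,x_1)$ gives $\rho_1=\rho_3=1$, and $d(x_1,x_1,0)=0$ gives $\rho_2=-1$. The first two formulas follow by (c), and $\partial_jf_i(a)=\partial_jf(0,\dots,a,\dots,0)=f_i\,\partial_ja$. The last claim is (a), since $d(0,0,0)=0$.

(e) For each $(s,t)\in\Gamma$ the terms $s$ and $t$ have the same linear parts. By (d), these are $1$ for each variable in the first two pairs of (G1), $e=0$ and $0$ in the third, $f_i$ for $x_i$ and $g$ for $x,y$ in (G2), and $g\mu$ and $\sum n^{g,\mu}_{\mu'}\mu'$ in (G3), which agree in $R$ because $r_{g,\mu}\in\mathfrak a$. So $d(s,t,0)$ and all $\omega\in\Omega$ have linear parts $0$. By (c) the same holds for the elements of $U_{F(m)}$, and by (d) for their sums.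
\end{proof}

Part (e) is the reason for requiring (S5) for all $\omega\in\Omega$ and not only for the defects: it makes $r_{g,\mu}$ vanish on all of $N_D$. Combined with (a), it says that
\begin{equation}\label{eq:blind}
\omega(a+n)=\omega(a)\qquad\text{for }\omega\in N(k),\ a\in D^k,\ n\in N_D^k .
\end{equation}

\subsection*{Words}
By \eqref{eq:blind}, the arguments of an element of $N(k)$ matter only modulo $\nu_D$. We now choose representatives in $F(m)$ for the elements of the module $K(m)$. For $\rho\in R$ fix integers $0\le c_\mu<e$ with $\rho=\sum_{\mu\in\Lambda}c_\mu\mu$, choosing all $c_\mu=0$ for $\rho=0$, and $c_1=1$ with all others $0$ for $\rho=1$. Let $[\rho]x$ be the term $\sum_\mu c_\mu\,\mu(x)$. It acts as $\rho$ on $K_D$, and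
\[
[0]x=0,\qquad[1]x=x,\qquad[\rho]0=0,\qquad\partial_j([\rho]a)=\rho\,\partial_ja .
\]
Let $y_1,\dots,y_c$ be the elements $f(0,\dots,0)$, $f\in\tau$, and $(z_1,\dots,z_{c+m})=(y_1,\dots,y_c,x_1,\dots,x_m)$. For $\alpha\in R^c$ and $\beta\in R^m$ the \emph{word} $\langle\alpha,\beta\rangle\in F(m)$ is the left-bracketed sum
\[
[\alpha_1]y_1+\dots+[\alpha_c]y_c+[\beta_1]x_1+\dots+[\beta_m]x_m .
\]
Since $[0]z=0$ and $0$ is neutral, the elements $0$, $z_j$ and all partial sums of words are words.

\begin{lemma}\label{lem:words}
There is a finite set $\Omega'\subseteq\bigcup_kN(k)$ such that, for all $m\ge0$, $N(m)$ is the $R$-span of the elements $\omega(w_1,\dots,w_k)$ with $\omega\in\Omega'\cap N(k)$ and words $w_1,\dots,w_k\in F(m)$. All $F(m)$ are finite.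
\end{lemma}

\begin{proof}
We rewrite an arbitrary element as a word and collect the errors made. Let $\Omega'$ consist of all words of $F(0)$ that lie in $N(0)$ and, for $f\in\tau$, generators $g$ and $\rho,\rho'\in R$, of
\begin{align*}
\gamma_f&=d\bigl(f(x_1,\dots,x_n),\;f_1(x_1)+\dots+f_n(x_n)+f(0,\dots,0),\;0\bigr),\\
\kappa_{\rho,\rho'}&=d\bigl((x_1+[\rho]x_3)+(x_2+[\rho']x_3),\;(x_1+x_2)+[\rho+\rho']x_3,\;0\bigr),\\
\kappa'_{g,\rho}&=d\bigl(g(x_1+[\rho]x_2),\;g(x_1)+[g\rho]x_2,\;0\bigr).
\end{align*}
In each case the first two arguments of $d$ agree in the module $K(k)$, so by Lemma~\ref{lem:struct}(d) these elements lie in $N(k)$, and the first argument is the second plus the element defined. Let $T(m)\subseteq N(m)$ be the $R$-span in question and $Y$ the set of all $w+n$ with $w$ a word and $n\in T(m)$.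

\emph{Sums and images of words lie in $Y$.} Let $w,w'$ be words with coefficients $\rho_j,\rho_j'$ at $z_j$, and let $w^{(j)},w'^{(j)}$ be the sums of their first $j$ summands. Then
\begin{align*}
w^{(j)}+w'^{(j)}&=\bigl((w^{(j-1)}+w'^{(j-1)})+[\rho_j+\rho_j']z_j\bigr)+\kappa_{\rho_j,\rho_j'}\bigl(w^{(j-1)},w'^{(j-1)},z_j\bigr),\\
g(w^{(j)})&=\bigl(g(w^{(j-1)})+[g\rho_j]z_j\bigr)+\kappa'_{g,\rho_j}\bigl(w^{(j-1)},z_j\bigr).
\end{align*}
Start from $0+0=0$ and $g(0)=0$ and move elements of $T(m)$ to the end with $(a+n)+b=(a+b)+n$. By induction on $j$, $w+w'$ lies in $w''+T(m)$ for the word $w''$ with coefficients $\rho_j+\rho_j'$, and $g(w)$ lies in $w'''+T(m)$ for the word $w'''$ with coefficients $g\rho_j$. As $(w+n)+(w'+n')=(w+w')+(n+n')$ by Lemma~\ref{lem:struct}(a), $Y$ is closed under $+$.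

\emph{$Y=F(m)$.} The generators $x_0,\dots,x_m$ are words. For words $w_i$ and $n_i\in T(m)$, Lemma~\ref{lem:struct}(c) gives
\[
f(w_1+n_1,\dots,w_k+n_k)=\Bigl(\bigl(f_1(w_1)+\dots+f_k(w_k)+f(0,\dots,0)\bigr)+\gamma_f(w_1,\dots,w_k)\Bigr)+\sum_if_i(n_i),
\]
which lies in $Y$. So $Y$ is a subalgebra containing the generators.

\emph{$N(m)=T(m)$.} Let $n\in N(m)$ and write $n=\langle\alpha,\beta\rangle+n'$ with $n'\in T(m)$. Then $\langle\alpha,\beta\rangle=n-n'\in N(m)$, so $\beta_j=\partial_j\langle\alpha,\beta\rangle=0$ for all $j$ by Lemma~\ref{lem:partial}(d), (e). The homomorphism $F(m)\to F(0)$ sending all $x_j$ to $x_0$ shows that the word of $F(0)$ with coefficients $\alpha$ lies in $N(0)$, hence in $\Omega'$. Its image $\langle\alpha,0\rangle$ in $F(m)$ lies in $T(m)$, and so does $n$.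

There are finitely many words and $R$ is finite, so $T(m)$ and $F(m)=Y$ are finite.
\end{proof}

For an ordered surjection $\pi\colon[m']\to[m]$ let $\pi^*\colon F(m)\to F(m')$ be the homomorphism with $x_0\mapsto x_0$ and $x_i\mapsto\sum_{j\in\pi^{-1}(i)}x_j$, summed in increasing order of $j$. It restricts to an $R$-linear map $N(m)\to N(m')$, so we can speak of systems in $N$. Because $+$ is not associative or commutative on $F(m')$, $\pi^*$ need not send words to words; by \eqref{eq:blind} this does no harm.

\begin{lemma}\label{lem:noethN}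
Every system in $N$ is generated by finitely many elements.
\end{lemma}

\begin{proof}
Let $k$ be the largest number with $\Omega'\cap N(k)\ne\emptyset$, and regard each $\omega\in\Omega'$ as $k$-ary by ignoring superfluous arguments. Let $Z$ be as in Lemma~\ref{lem:OS} with $H=R\times\Omega'\times(R^c)^k$ and $L=R^k$. A string $\sigma\in L^m$ is a $k$-tuple $(\beta_1,\dots,\beta_k)$ of vectors in $R^m$, where $\beta_l(j)$ is the $l$th entry of the letter $\sigma(j)$; then $\sigma\circ\pi$ corresponds to $(\beta_1\circ\pi,\dots,\beta_k\circ\pi)$. Since $eN(m)=0$, there is an additive map $\psi_m\colon Z(m)\to N(m)$ with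
\[
\psi_m\bigl((\rho,\omega,\alpha_1,\dots,\alpha_k),\sigma\bigr)=\rho\,\omega\bigl(\langle\alpha_1,\beta_1\rangle,\dots,\langle\alpha_k,\beta_k\rangle\bigr),
\]
and it is surjective by Lemma~\ref{lem:words}. In the module $K(m')$,
\[
\pi^*\langle\alpha,\beta\rangle=\sum_l\alpha_ly_l+\sum_i\beta_i\sum_{j\in\pi^{-1}(i)}x_j=\sum_l\alpha_ly_l+\sum_j\beta_{\pi(j)}x_j=\langle\alpha,\beta\circ\pi\rangle,
\]
so $\pi^*\langle\alpha,\beta\rangle\in\langle\alpha,\beta\circ\pi\rangle+N(m')$ in $F(m')$. By \eqref{eq:blind}, $\pi^*\psi_m=\psi_{m'}\pi^*$.

Let $X$ be a system in $N$. Then $\psi^{-1}X$ is a system in $Z$, generated by finitely many elements $\zeta_1,\dots,\zeta_r$ by Lemma~\ref{lem:OS}. If $X'$ is a system in $N$ containing all $\psi(\zeta_l)\in X$, then $\psi^{-1}X'\supseteq\psi^{-1}X$, and $X'\supseteq X$ because $\psi$ is surjective.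
\end{proof}

\section{The finite basis in class two}\label{sec:basis}

For $\mathbf D\in\mathcal V_0$ and $s,t\in F(m)$, the statement $\mathbf D\models s\approx t$ does not depend on the terms chosen to represent $s$ and $t$. An identity of $\mathbf A$ has an affine part, seen in $K(m)$, and a part in $N(m)$. The affine part splits into pieces that involve one variable besides $x_0$, and the finite algebra $F(1)$ contains them all; the other part is handled by Lemma~\ref{lem:noethN}.

\begin{proof}[Proof of Theorem~\ref{thm:class2}]
For $\mathbf D\in\mathcal V_0$ and $m\ge1$ let $X_{\mathbf D}(m)=\{n\in N(m):\mathbf D\models n\approx x_0\}$. This is a system in $N$: it is closed under $+$ because $x_0+x_0=x_0$, hence a subgroup because $eN(m)=0$, and $\pi^*n\approx x_0$ is a substitution instance of $n\approx x_0$. Let $\xi_1,\dots,\xi_r$ generate $X_{\mathbf A}$ (Lemma~\ref{lem:noethN}). Let $\Theta_1$ be the set of identities $c\approx x_0$ with $c\in F(1)$ and $\mathbf A\models c\approx x_0$, one term being chosen for each $c$; it is finite by Lemma~\ref{lem:words}. We claim that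 the finite set
\[
\Sigma=\Sigma_0\cup\Theta_1\cup\{\xi_l\approx x_0:1\le l\le r\}
\]
is a basis for $\mathbf A$. Its members hold in $\mathbf A$ by Lemma~\ref{lem:AinV0} and by construction. Let $\mathbf D\models\Sigma$. Then $\mathbf D\in\mathcal V_0$, and the system $X_{\mathbf D}$ contains the $\xi_l$, so $X_{\mathbf D}\supseteq X_{\mathbf A}$.

Let $s\approx t$ be an identity of $\mathbf A$ with variables among $x_0,\dots,x_m$, $m\ge1$, and put $a=d(s,t,0)\in F(m)$. Then $\mathbf A\models a\approx x_0$. Let $a^{(0)}=a(0,\dots,0)$, and $a^{(j)}=a(0,\dots,x_j,\dots,0)$ with $x_j$ in position $j$, for $1\le j\le m$. Each identity $a^{(j)}\approx x_0$, $0\le j\le m$, holds in $\mathbf A$ and involves at most one variable besides $x_0$, so by $\Theta_1$ it holds in $\mathbf D$. Put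
\[
b=\sum_{j=1}^md\bigl(a^{(j)},a^{(0)},0\bigr)+a^{(0)} .
\]
Then $b\approx x_0$ holds in $\mathbf A$ and in $\mathbf D$, since $d(0,0,0)=0$ and $0+0=0$. By Lemma~\ref{lem:partial}(a), in $K(m)$ we have $a=a^{(0)}+\sum_j\partial_ja\cdot x_j$ and $a^{(j)}=a^{(0)}+\partial_ja\cdot x_j$; with $d(x,y,0)=x-y$ this gives $b=a$ in $K(m)$. By Lemma~\ref{lem:struct}(d), $n=d(a,b,0)\in N(m)$ and $a=b+n$. From $\mathbf A\models a\approx x_0\approx b$ we get $n\in X_{\mathbf A}(m)\subseteq X_{\mathbf D}(m)$. Therefore $\mathbf D\models a\approx x_0+x_0\approx x_0$.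

Now assign values in $D$ to $x_0,\dots,x_m$, take the value of $x_0$ as base point, and write $s,t$ for the resulting values. We have shown $d(s,t,0)=0$. In $K_D$ this says $s-t=0$, so $s\mathrel{\nu_D}t$, and Lemma~\ref{lem:struct}(d) gives $s=t+d(s,t,0)=t$. Hence $\mathbf D\models s\approx t$, and $\Sigma$ is a finite basis.
\end{proof}

\begin{remark}
The Mal'cev term supplies the addition; the finite signature makes $\Gamma$, $\Sigma_0$ and $\Omega'$ finite; the finiteness of $\mathbf A$ yields $e$, $\Lambda$ and the finite ring $R$. Class at most $2$ enters in Lemma~\ref{lem:AinV0}, where one congruence $\nu$ must be central and have an abelian quotient. Centrality leads to \eqref{eq:blind}, and the abelian quotient lets us describe arguments by strings over a fixed finite alphabet. For the algebra of Theorem~\ref{thm:main} the two requirements separate. The congruence $\gamma_2$ has an abelian quotient, but Lemma~\ref{lem:arith}(4) fails for it: with $b,c'$ as in the proof of Lemma~\ref{lem:class3}, $h(0+b)-h(0)=0$ and $h(c'+b)-h(c')\ne0$. The congruence $\beta$ of that proof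 is central, but modulo $\beta$ an argument of $h$ involves a function $G\colon\mathbb Z_q^k\to\mathbb Z_p$ of all variables at once, not a string of coefficients. The identities $(\mathrm E_m)$ exploit exactly this.
\end{remark}

\begin{thebibliography}{9}

\bibitem{SS}
Sam and Snowden, J. Amer. Math. Soc. \textbf{30} (2017).

\bibitem{SC}
University of South Carolina Scholar Commons,
\texttt{https://www.manaraa.com/\allowbreak upload/\allowbreak 73161202-6adc-4572-\allowbreak 821c-e6d457941441.pdf}.

\end{thebibliography}
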